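
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{The sixth moment of the volume spanned by random columns}


\begin{abstract}
Let $U$ be an $n\times p$ matrix, $p\le n$, with i.i.d.\ centered entries of unit variance. We prove a conjectured closed form for the generating function of $\mathbb E(\det U^TU)^3$ in terms of the third, fourth and sixth moments of the entries. The moment is written as the top coefficient of a product in a Grassmann algebra and expanded in cumulants. Each type of non-Gaussian cumulant term can then be removed at the cost of an explicit factor, and what remains is the Gaussian case, where the moment is a product of chi-square moments. The method also covers columns with different distributions. We also show that, for i.i.d.\ entries, the closed form holds only if the mean is $0$ and the variance is $1$.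
\end{abstract}

\section{The question and the results}

Let $X_{ij}$ ($i,j\ge1$) be i.i.d.\ real random variables with finite sixth moment, and write $m_r=\mathbb E X_{ij}^r$. For $0\le p\le n$ let $U=(X_{ij})$ be the $n\times p$ matrix with these entries. The Gram determinant $\det U^TU$ is the squared volume of the parallelepiped spanned by the columns of $U$; for $p=n$ it is the square of an ordinary determinant. We study its third moment,
\[
 f_6(n,p)=\mathbb E(\det U^TU)^3 ,
\]
that is, the sixth moment of the volume. A $0\times0$ determinant is $1$. The moments are collected in the formal power series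
\begin{equation}\label{eq:series}
 F_6(t,\omega)=\sum_{n\ge0}\sum_{p=0}^n\frac{t^p\,\omega^{n-p}\,(n-p)!}{n!\,p!}\,f_6(n,p).
\end{equation}
At $\omega=0$ only square matrices survive, and $F_6(t,0)=\sum_n\frac{t^n}{n!^2}f_6(n,n)$ is the series $F_6(t)$ of the sixth moments of $n\times n$ determinants.

\paragraph{What one might expect.} Two facts suggest the shape of an answer for $m_1=0$, $m_2=1$. First, for Gaussian entries $\det U^TU$ is distributed as a product of independent chi-square variables, so its moments are products (Lemma~\ref{lem:gauss}). Second, the corresponding fourth-moment series is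
\begin{equation}\label{eq:dembo}
\sum_{n\ge0}\sum_{p=0}^n\frac{t^p\,\omega^{n-p}\,(n-p)!}{n!\,p!}\,\mathbb E(\det U^TU)^2=\frac{e^{t(m_4-3)}}{(1-t)^2(1-\omega-t)},
\end{equation}
a result of Dembo \cite{Dembo}. For square matrices ($\omega=0$) it was found by Nyquist, Rice and Riordan \cite{NRR}. Here $m_4-3=\kappa_4$ is the fourth cumulant: the answer is the Gaussian one times $e^{\kappa_4t}$.

For sixth moments a factor $e^{\kappa_6t}$ alone cannot suffice. Already for the $1\times1$ matrix,
\[
 f_6(1,1)=m_6=\kappa_6+15\,\kappa_4+10\,\kappa_3^2+15 ,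
\]
where the last $15$ is the Gaussian value, so $\kappa_4$ and $\kappa_3$ must enter as well. The integers are those of a set of six elements: it has $15$ two-element subsets, $10$ splittings into two triples, and $15$ pairings. The question is how the terms $15\kappa_4$ and $10\kappa_3^2$ propagate to larger matrices. For square matrices the answer was given by Beck, Lv and Potechin \cite{BLP}: if $m_1=0$ and $m_2=1$, then
\begin{equation}\label{eq:blp}
F_6(t)=\frac{(1+m_3^2 t)^{10} e^{t(m_6-15m_4-10m_3^2+30)}}{48(1+3t-m_4 t)^{15}} \sum_{n\ge0} \frac{(1+n)(2+n)(4+n)!\, t^n}{(1+3t-m_4 t)^{3n}} .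
\end{equation}
The extension to rectangular matrices was posed as a conjecture in \cite{Slides}. Up to a slip in the normalization (Remark~\ref{rem:48}), it is correct.

\begin{theorem}\label{thm:main}
If $m_1=0$, $m_2=1$ and $\mathbb EX_{ij}^6<\infty$, then
\begin{equation}\label{eq:main}
F_6(t,\omega)=\frac{(1+m_3^2t)^{10}e^{t(m_6-15m_4-10m_3^2+30)}}{(1+3t-m_4t)^{15}}\sum_{n\ge0}\sum_{p=0}^n\frac{t^p\omega^{n-p}(n+2)!(n+4)!}{p!\,(n-p+2)!\,(n-p+4)!\,(1+3t-m_4t)^{3n}} .
\end{equation}
\end{theorem}

\begin{remark}\label{rem:48}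
In \cite{Slides} the right side of \eqref{eq:main} is displayed with an extra factor $48$ in the denominator of the prefactor. This is a slip. Both sides of \eqref{eq:main} as stated here have constant term $1$, and at $\omega=0$ the double sum reduces to the terms with $n=p$, where $\frac{(n+2)!(n+4)!}{n!\,2!\,4!}=\frac{(n+1)(n+2)(n+4)!}{48}$. Thus \eqref{eq:main} contains \eqref{eq:blp}. With the extra factor, the right side would have constant term $\frac1{48}$ and would equal $F_6(t)/48$ at $\omega=0$.
\end{remark}

The structure of \eqref{eq:main} is easier to see in terms of cumulants. Let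
\[
G(t,\omega)=\sum_{n\ge0}\sum_{p=0}^n\frac{(n+2)!\,(n+4)!}{p!\,(n-p+2)!\,(n-p+4)!}\,t^p\omega^{n-p} .
\]
For standard Gaussian entries ($m_3=0$, $m_4=3$, $m_6=15$) the theorem says $F_6=G$. In general, with $\kappa_3=m_3$, $\kappa_4=m_4-3$ and $\kappa_6=m_6-15m_4-10m_3^2+30$, it says
\[
F_6(t,\omega)=e^{\kappa_6t}\,(1+\kappa_3^2t)^{10}\,(1-\kappa_4t)^{-15}\;G\!\left(\frac t{(1-\kappa_4t)^3},\frac\omega{(1-\kappa_4t)^3}\right).
\]
So each of the $10$ splittings into triples contributes a factor $1+\kappa_3^2t$, each of the $15$ pairs a factor $(1-\kappa_4t)^{-1}$, and $\kappa_4$ also rescales the two variables of the Gaussian series. The proof produces these factors one at a time. It works column by column, so we state the result in that generality.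

\paragraph{Cumulants.} The cumulants $\kappa_1,\kappa_2,\dots$ of $X$ are defined recursively by
\begin{equation}\label{eq:mc}
m_r=\sum_{\pi}\prod_{B\in\pi}\kappa_{|B|},
\end{equation}
the sum running over all set partitions $\pi$ of $[r]=\{1,\dots,r\}$, for every $r\ge1$ for which $X$ has a finite $r$-th moment. If $\kappa_1=m_1=0$, partitions with a block of size $1$ do not contribute, so $m_2=\kappa_2$, $m_3=\kappa_3$, $m_4=\kappa_4+3\kappa_2^2$ and $m_6=\kappa_6+15\kappa_4\kappa_2+10\kappa_3^2+15\kappa_2^3$. Hence
\begin{equation}\label{eq:kappas}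
\kappa_2=m_2,\quad\kappa_3=m_3,\quad \kappa_4=m_4-3m_2^2,\quad \kappa_6=m_6-15m_4m_2-10m_3^2+30m_2^3 .
\end{equation}
The standard Gaussian has $\kappa_2=1$ and all other cumulants $0$.

\begin{theorem}\label{thm:columns}
Let $U$ be an $n\times p$ matrix, $p\le n$, with independent entries. Suppose the entries of column $j$ are identically distributed with mean $0$, finite sixth moment and cumulants $\kappa_{r,j}$. Put $l=n-p$ and, with formal variables $t_1,\dots,t_p$,
\[
K_6=\sum_jt_j\kappa_{6,j},\quad K_4=\sum_jt_j\kappa_{2,j}\kappa_{4,j},\quad K_3=\sum_jt_j\kappa_{3,j}^2,\quad K_2=\sum_jt_j\kappa_{2,j}^3 .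
\]
Then $\mathbb E(\det U^TU)^3$ is the coefficient of $t_1t_2\cdots t_p$ in
\[
\frac{n!}{l!}\;e^{K_6}(1+K_3)^{10}\sum_{k\ge0}\frac{K_2^k}{k!}\,\frac{(k+l+2)!\,(k+l+4)!}{(l+2)!\,(l+4)!}\,(1-K_4)^{-15-3(k+l)} .
\]
\end{theorem}

\begin{corollary}\label{cor:finite}
For i.i.d.\ centered entries of any variance, with finite sixth moment, and with $l=n-p$,
\[
f_6(n,p)=\frac{n!\,p!}{l!}\sum_{a+b+c+k=p}\frac{\kappa_6^a}{a!}\binom{10}{b}\kappa_3^{2b}\binom{3(k+l)+14+c}{c}(\kappa_2\kappa_4)^c\,\frac{\kappa_2^{3k}\,(k+l+2)!\,(k+l+4)!}{k!\,(l+2)!\,(l+4)!},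
\]
the sum running over integers $a,b,c,k\ge0$, with the convention $0^0=1$.
\end{corollary}

The conditions $m_1=0$ and $m_2=1$ in Theorem~\ref{thm:main} are also necessary.

\begin{theorem}\label{thm:converse}
Let the $X_{ij}$ be i.i.d.\ real random variables with $\mathbb EX_{ij}^6<\infty$. The identity \eqref{eq:main}, with $m_3,m_4,m_6$ the raw moments, holds if and only if $m_1=0$ and $m_2=1$.
\end{theorem}

For centered entries with $m_2\neq1$, Corollary~\ref{cor:finite} still gives every $f_6(n,p)$. We do not give a closed formula for $m_1\ne0$.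

All expectations above exist: $(\det U^TU)^3$ is a polynomial that is homogeneous of degree $6$ in the entries of each column, and the columns are independent.

\section{Gram determinants in a Grassmann algebra}\label{sec:grassmann}

If $(\det A)^6$ is expanded as a sum over six permutations, each column of $A$ distributes six letters over the rows, and each row must receive each letter exactly once. Grassmann variables record this constraint together with the signs. We set this up with $2q$ letters, $q\ge1$, so that the case $q=2$ can serve as a model for $q=3$.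

\paragraph{Notation.} Let $\mathcal G_n$ be the real Grassmann algebra on generators $\theta_i^a$, where $i\in[n]$ is called a \emph{site} and $a\in[2q]$ a \emph{letter}. Any two generators anticommute, so each squares to $0$; $\mathcal G_0=\mathbb R$. An element is even (odd) if it is a combination of monomials of even (odd) length. Even elements are central, two odd elements anticommute, and an odd element $x$ has $x^2=0$. For $B=\{a_1<\dots<a_r\}\subseteq[2q]$ put
\[
\theta_i^B=\theta_i^{a_1}\cdots\theta_i^{a_r},\qquad E_B=\sum_{i=1}^n\theta_i^B,\qquad \tau_i=\theta_i^{[2q]} .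
\]
For small sets we write $E_{12}$ for $E_{\{1,2\}}$, and so on. Let $[\,\cdot\,]_n$ be the coefficient of the top monomial $\tau_1\cdots\tau_n$, and put $Q=E_{12}E_{34}\cdots E_{2q-1,\,2q}$.

For the $j$-th column of an $n\times p$ matrix $U=(u_{ij})$ put
\[
\eta_j^a=\sum_{i=1}^nu_{ij}\theta_i^a,\qquad \Xi_j=\eta_j^1\eta_j^2\cdots\eta_j^{2q}.
\]

When $p<n$, the columns fill only part of the sites. The factor $Q^l$ with $l=n-p$ fills the rest, and for each of the $q$ letter pairs it does so symmetrically over all choices of rows, as the Cauchy--Binet formula requires.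

\begin{lemma}\label{lem:det}
If $U$ is a real $n\times p$ matrix and $l=n-p\ge0$, then $\big[\Xi_1\cdots\Xi_p\,Q^{l}\big]_n=(l!)^q(\det U^TU)^q$.
\end{lemma}

\begin{proof}
Since $\Xi_j=(\eta_j^1\eta_j^2)(\eta_j^3\eta_j^4)\cdots$ is a product of even factors, the product in question equals $\Phi_{12}\Phi_{34}\cdots\Phi_{2q-1,2q}$ with
\[
\Phi_{ab}=\Big(\prod_{j=1}^p\eta_j^a\eta_j^b\Big)E_{ab}^{\,l} .
\]
Likewise $\tau_1\cdots\tau_n=\prod_i\theta_i^1\theta_i^2\cdot\prod_i\theta_i^3\theta_i^4\cdots$. So it suffices to show $\Phi_{ab}=l!\,\det(U^TU)\prod_{i}\theta_i^a\theta_i^b$.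

The elements $\theta_i^a\theta_i^b$ commute and square to $0$, so $E_{ab}^l=l!\sum_{|T|=l}\prod_{i\in T}\theta_i^a\theta_i^b$, the sum over $l$-element subsets $T\subseteq[n]$. In the term of $T$, only the sites of $S=[n]\setminus T$ can contribute to $\prod_j\eta_j^a\eta_j^b$. Let $U_S$ be the $p\times p$ submatrix of $U$ with rows in $S$. Restricted to the sites of $S$, by the definition of the determinant,
\[
\eta_1^a\cdots\eta_p^a=\det(U_S)\prod_{i\in S}\theta_i^a\quad\text{(increasing order)},
\]
and similarly for $b$. For any odd $x_j,y_j$ we have $\prod_{j=1}^px_jy_j=\epsilon_p\,x_1\cdots x_p\,y_1\cdots y_p$ with $\epsilon_p=(-1)^{p(p-1)/2}$. Using this twice, restricted to $S$,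
\[
\prod_j\eta_j^a\eta_j^b=\epsilon_p\det(U_S)^2\prod_{i\in S}\theta_i^a\prod_{i\in S}\theta_i^b=\epsilon_p^2\det(U_S)^2\prod_{i\in S}\theta_i^a\theta_i^b ,
\]
and $\epsilon_p^2=1$. Summing over $S$ and using Cauchy--Binet, $\sum_S\det(U_S)^2=\det U^TU$, gives the claim.
\end{proof}

Now let $U$ be random with independent columns whose entries have finite $2q$-th moments, and put $\Theta_j=\mathbb E\,\Xi_j$ (coefficientwise). Since the columns are independent,
\begin{equation}\label{eq:rep}
\mathbb E(\det U^TU)^q=\frac1{(l!)^q}\big[\Theta_1\cdots\Theta_p\,Q^l\big]_n .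
\end{equation}

\paragraph{The averaged columns.} For a set partition $\pi=\{B_1,\dots,B_r\}$ of $[2q]$ define a sign $\sigma_\pi$ by $\theta_i^{B_1}\cdots\theta_i^{B_r}=\sigma_\pi\,\theta_i^{[2q]}$, and put
\[
E_\pi=\sigma_\pi E_{B_1}\cdots E_{B_r}.
\]
While $\sigma_\pi$ may depend on the order in which the blocks are listed, $E_\pi$ does not, since exchanging two neighboring blocks changes the sign of $\sigma_\pi$ exactly when it changes the sign of the product. For $\pi=\{B,B^c\}$ we write $E_{B|B^c}$ for $E_\pi$, and $\sigma_B$ for the sign belonging to the order $B,B^c$; thus $E_{B|B^c}=\sigma_BE_BE_{B^c}$.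

\begin{lemma}\label{lem:theta}
If the entries of column $j$ are independent and identically distributed with cumulants $\kappa_{r,j}$ and a finite $2q$-th moment, then
\[
\Theta_j=\sum_\pi\Big(\prod_{B\in\pi}\kappa_{|B|,j}\Big)E_\pi ,
\]
the sum over all set partitions $\pi$ of $[2q]$.
\end{lemma}

\begin{proof}
We have $\Theta_j=\sum_{s}\mathbb E\big(\prod_au_{s(a)j}\big)\,\theta^1_{s(1)}\cdots\theta^{2q}_{s(2q)}$, summed over maps $s:[2q]\to[n]$. By independence the expectation is the product over sites $i$ of the moment of order $|s^{-1}(i)|$. Apply \eqref{eq:mc} to each of these with $|s^{-1}(i)|\ge1$, with the set $s^{-1}(i)$ in place of $[r]$. The result is $\sum_\pi\prod_{B\in\pi}\kappa_{|B|,j}$, over the partitions $\pi$ of $[2q]$ on whose blocks $s$ is constant. Now fix $\pi=\{B_1,\dots,B_r\}$ and sum over all $s$ constant on its blocks, with value $i_\nu$ on $B_\nu$ (different blocks may share a site). The sign needed to reorder a product of generators depends only on the permutation of the letters, not on the sites, so $\theta^1_{s(1)}\cdots\theta^{2q}_{s(2q)}=\sigma_\pi\,\theta_{i_1}^{B_1}\cdots\theta_{i_r}^{B_r}$.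 Summing over $i_1,\dots,i_r$ gives $E_\pi$.
\end{proof}

Identical distribution within a column is what makes the unweighted sums $E_B$ appear. When $\kappa_{1,j}=0$, only partitions without singleton blocks survive.

\paragraph{A functional for all $n$ at once.} We shall remove sites one by one, so we need to compare different $n$. Let $\mathcal P$ be the free supercommutative real algebra on symbols $E_B$, $B\subseteq[2q]$, $|B|\ge2$: polynomials in the even symbols ($|B|$ even), with odd symbols ($|B|$ odd) that anticommute with each other, square to $0$ and commute with the even ones. Give $E_B$ degree $|B|$. By the rules for even and odd elements, $\mathcal P$ maps to every $\mathcal G_n$ by sending the symbol $E_B$ to the element $E_B$. For $M\in\mathcal P$ homogeneous of degree $2qn$, its image in $\mathcal G_n$ is a multiple of $\tau_1\cdots\tau_n$. Put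
\[
\langle M\rangle=\frac1{n!}[M]_n\quad(\deg M=2qn),\qquad \langle M\rangle=0\quad(2q\nmid\deg M),
\]
and extend linearly, and coefficientwise to power series with coefficients in $\mathcal P$. Thus $\langle1\rangle=1$. The factor $1/n!$ is chosen so that the symbol $E_{[2q]}$ can simply be replaced by $1$, as the next lemma shows.

\begin{lemma}\label{lem:site}
Let $n\ge1$ and let $M\in\mathcal P$ be homogeneous of degree $2q(n-1)$. Then $[\tau_iM]_n=[M]_{n-1}$ for each $i\in[n]$, and consequently $\big[\sum_i\tau_iM\big]_n=n[M]_{n-1}$. In particular,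
\begin{equation}\label{eq:full}
\langle E_{[2q]}M\rangle=\langle M\rangle\qquad\text{for all }M\in\mathcal P .
\end{equation}
\end{lemma}

\begin{proof}
Since $\tau_i\theta_i^a=0$, in $\tau_iM$ we may delete from every $E_B$ in $M$ its term at site $i$. What remains is $M$ over the other $n-1$ sites, and $\tau_i$ is central. This gives the first claims. For \eqref{eq:full} we may take $M$ homogeneous. Since $E_{[2q]}=\sum_i\tau_i$, division by $n!$ gives \eqref{eq:full} when $2q\mid\deg M$; otherwise both sides are $0$.
\end{proof}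

\paragraph{The Gaussian numbers.} Let $C=\sum_\pi E_\pi$, summed over the pairings $\pi$ of $[2q]$ (partitions into $q$ blocks of size $2$). The numbers $\langle C^kQ^l\rangle$ will be needed. They do not depend on the distribution of the entries, so they can be read off from the Gaussian case.

\begin{lemma}\label{lem:gauss}
Let $k,l\ge0$ and $n=k+l$. If $G$ is an $n\times k$ matrix of independent standard Gaussians, then
\[
\mathbb E(\det G^TG)^q=\prod_{r=0}^{q-1}\frac{(n+2r)!}{(l+2r)!} .
\]
Consequently,
\[
\langle C^kQ^l\rangle=(l!)^{q-1}\prod_{r=1}^{q-1}\frac{(k+l+2r)!}{(l+2r)!} .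
\]
\end{lemma}

\begin{proof}
By Gram--Schmidt, $\det G^TG$ is the product over $j=0,\dots,k-1$ of the squared distance of column $j+1$ from the span of the $j$ previous columns. Given those columns (almost surely linearly independent), this is the squared length of the projection of a standard Gaussian vector to a subspace of dimension $n-j$, so it is $\chi^2_{n-j}$-distributed. This law does not depend on the previous columns, so the $k$ factors are independent. Moreover $\mathbb E(\chi^2_m)^q=2^q\Gamma(\tfrac m2+q)/\Gamma(\tfrac m2)=m(m+2)\cdots(m+2q-2)$. Hence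
\[
\mathbb E(\det G^TG)^q=\prod_{j=0}^{k-1}\prod_{r=0}^{q-1}(n-j+2r)=\prod_{r=0}^{q-1}\frac{(n+2r)!}{(l+2r)!} .
\]
By Lemma~\ref{lem:theta}, $\Theta_j=C$ for every column of $G$, so \eqref{eq:rep} with $p=k$ reads $\mathbb E(\det G^TG)^q=\frac{n!}{(l!)^q}\langle C^kQ^l\rangle$. Solve for $\langle C^kQ^l\rangle$; the factor $r=0$ of the product is $n!/l!$.
\end{proof}

\section{The model case: the fourth moment}\label{sec:fourth}

With $q=2$ the tools above already suffice.

\begin{proposition}[{\cite{NRR,Dembo}}]\label{prop:fourth}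
For i.i.d.\ entries with $m_1=0$, $m_2=1$ and $m_4<\infty$, identity \eqref{eq:dembo} holds.
\end{proposition}

\begin{proof}
There are four letters. Since $\kappa_1=0$ and $\kappa_2=1$, only two types of partition occur, and Lemma~\ref{lem:theta} gives, for every $j$,
\[
\Theta_j=\Theta=\kappa_4E_{[4]}+C,\qquad C=E_{12|34}+E_{13|24}+E_{14|23}.
\]
By \eqref{eq:rep}, with $n=p+l$,
\[
\mathbb E(\det U^TU)^2=\frac{n!}{(l!)^2}\langle\Theta^pQ^l\rangle=\frac{n!\,p!}{(l!)^2}\,[t^p]\,\langle e^{t\Theta}Q^l\rangle .
\]
All terms of $\Theta$ are even, so $e^{t\Theta}=e^{t\kappa_4E_{[4]}}e^{tC}$. By \eqref{eq:full} each factor $E_{[4]}$ may be replaced by $1$. With Lemma~\ref{lem:gauss} for $q=2$,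
\[
\langle e^{t\Theta}Q^l\rangle=e^{\kappa_4t}\sum_{k\ge0}\frac{t^k}{k!}\langle C^kQ^l\rangle
=e^{\kappa_4t}\,l!\sum_{k\ge0}\binom{k+l+2}{k}t^k=\frac{l!\,e^{\kappa_4t}}{(1-t)^{l+3}} .
\]
So $\mathbb E(\det U^TU)^2=\frac{n!\,p!}{l!}[t^p]\,e^{\kappa_4t}(1-t)^{-l-3}$. The weight in the series is $\frac{l!}{n!\,p!}$, which cancels the factor exactly, and the series equals
\[
\sum_{l\ge0}\omega^l\frac{e^{\kappa_4t}}{(1-t)^{l+3}}=\frac{e^{\kappa_4t}}{(1-t)^3}\cdot\frac1{1-\frac{\omega}{1-t}}=\frac{e^{\kappa_4t}}{(1-t)^2(1-t-\omega)} . \qedhere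
\]
\end{proof}

For $n=p=2$ this gives $\mathbb E(\det A)^4=4[t^2]e^{\kappa_4t}(1-t)^{-3}=2\kappa_4^2+12\kappa_4+24=2m_4^2+6$, in agreement with the direct expansion of $\mathbb E(ad-bc)^4$.

The pattern of the proof is: write $\Theta$ as a sum of cumulant types, exponentiate, remove every type except the pairings, and let the Gaussian case supply the rest. For four letters the only type to be removed was the full block.

\section{Six letters: removing the mixed types}\label{sec:removal}

From now on $q=3$, so $Q=E_{12}E_{34}E_{56}$. Partitions of $[6]$ without singletons have types $6$, $4{+}2$, $3{+}3$ and $2{+}2{+}2$. For centered entries Lemma~\ref{lem:theta} therefore gives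
\begin{equation}\label{eq:theta6}
\Theta_j=\kappa_{6,j}E_{[6]}+\kappa_{4,j}\kappa_{2,j}\sum_{|B|=2}E_{B|B^c}+\kappa_{3,j}^2\sum_{\pi\in\mathcal T}E_\pi+\kappa_{2,j}^3\,C ,
\end{equation}
where $\mathcal T$ is the set of splittings of $[6]$ into two triples. The three sums (the last is $C$) have $15$, $10$ and $15$ terms. The block $E_{[6]}$ is removed by \eqref{eq:full}. The new objects are $E_{B|B^c}$ with $|B|=2$ and with $|B|=3$.

\paragraph{A pair and a triple compared.} Take a single splitting $\{B,B^c\}$ and evaluate $\langle E_{B|B^c}^k\rangle$. If $|B|=2$, both factors are even, and over $k$ sites $E_B^k=k!\prod_i\theta_i^B$ and $E_{B^c}^k=k!\prod_i\theta_i^{B^c}$. Since $\sigma_B\theta_i^B\theta_i^{B^c}=\tau_i$, the top coefficient is $(k!)^2$ and $\langle E_{B|B^c}^k\rangle=k!$. If $|B|=3$, then $E_B$ is odd, $E_B^2=0$, and only $k=0$ and $k=1$ give nonzero values, both $1$. Hence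
\[
\langle e^{xE_{B|B^c}}\rangle=\frac1{1-x}\quad(|B|=2),\qquad \langle e^{xE_{B|B^c}}\rangle=1+x\quad(|B|=3).
\]
This is the origin of the factors $(1-\kappa_4t)^{-15}$ and $(1+\kappa_3^2t)^{10}$. It remains to see how such terms interact with the other symbols. Triples turn out not to interact at all. Four-blocks interact with pairs, because a four-block $B^c$ can be completed to a full site by any available pair block $B$, including those of $C$ and $Q$. The next two lemmas make this precise. Both use that there are no singleton blocks, which is where the assumption of centered entries enters.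

\begin{lemma}\label{lem:triple}
Let $|B|=3$ and let $M\in\mathcal P$ be a product of symbols $E_{B'}$ with $|B'|\in\{2,3,4\}$ that contains neither $E_B$ nor $E_{B^c}$. Then $\langle E_{B|B^c}M\rangle=\langle M\rangle$.
\end{lemma}

\begin{proof}
Both sides vanish unless the degree of $E_{B|B^c}M$ is $6n$ for some $n\ge1$. In $\mathcal G_n$,
\[
E_{B|B^c}=\sum_i\tau_i+\sigma_B\sum_{i\neq j}\theta_i^B\theta_j^{B^c} .
\]
The first sum contributes $n[M]_{n-1}$ by Lemma~\ref{lem:site}. Consider a term with $i\ne j$. For a nonzero contribution to the top coefficient, $M$ must supply at site $i$ exactly the letters of $B^c$. They come from disjoint blocks of sizes $2$, $3$ or $4$ with union $B^c$. A set of three elements can be partitioned in this way only as a single block, so $M$ would contain $E_{B^c}$, which is excluded. Hence $[E_{B|B^c}M]_n=n[M]_{n-1}$, and division by $n!$ gives the claim.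
\end{proof}

\begin{lemma}\label{lem:pair}
For exponents $k_B,\alpha_B\ge0$ indexed by the $15$ two-element subsets of $[6]$,
\[
\Big\langle\prod_{|B|=2}E_{B|B^c}^{\,k_B}E_B^{\,\alpha_B}\Big\rangle=\prod_{|B|=2}\frac{(k_B+\alpha_B)!}{\alpha_B!}\;\Big\langle\prod_{|B|=2}E_B^{\,\alpha_B}\Big\rangle .
\]
Consequently, for a formal variable $x$ and $|\alpha|=\sum_B\alpha_B$,
\begin{equation}\label{eq:dress}
\Big\langle\exp\Big(x\sum_{|B|=2}E_{B|B^c}\Big)\prod_{|B|=2}E_B^{\,\alpha_B}\Big\rangle=(1-x)^{-15-|\alpha|}\,\Big\langle\prod_{|B|=2}E_B^{\,\alpha_B}\Big\rangle .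
\end{equation}
\end{lemma}

\begin{proof}
All symbols here are even and commute. Both sides of the first identity vanish unless the degree on the left is $6n$ for some $n$. Suppose $k_B\ge1$ for a certain $B$. Take one factor $E_{B^c}$ and expand it as $\sum_j\theta_j^{B^c}$. In the term with $\theta_j^{B^c}$, the remaining factors must supply at site $j$ exactly the two letters of $B$. All blocks have size at least $2$, so exactly one of the remaining factors contributes at site $j$. It is one of the $k_B+\alpha_B$ factors $E_B$, and it contributes $\theta_j^B$. With the sign $\sigma_B$ belonging to the expanded factor, $\sigma_B\theta_j^B\theta_j^{B^c}=\tau_j$. The factors not yet used form the product $M'$ obtained from the original one by lowering $k_B$ by $1$. So the top coefficient is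
\[
(k_B+\alpha_B)\sum_j[\tau_jM']_n=(k_B+\alpha_B)\,n\,[M']_{n-1}
\]
by Lemma~\ref{lem:site}. Dividing by $n!$, we see that the original product has the value $(k_B+\alpha_B)\langle M'\rangle$. Iterating gives $(k_B+\alpha_B)(k_B-1+\alpha_B)\cdots(1+\alpha_B)=(k_B+\alpha_B)!/\alpha_B!$ for each $B$.

For \eqref{eq:dress}, expand the exponential. Each $B$ contributes the factor
\[
\sum_{k\ge0}\frac{x^k}{k!}\,\frac{(k+\alpha_B)!}{\alpha_B!}=\sum_{k\ge0}\binom{k+\alpha_B}{k}x^k=(1-x)^{-1-\alpha_B},
\]
and the product over the $15$ sets $B$ is $(1-x)^{-15-|\alpha|}$.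
\end{proof}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:columns} and Corollary \ref{cor:finite}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:columns}]
Put $T=\sum_jt_j\Theta_j$, viewed through \eqref{eq:theta6} as an even element of $\mathcal P[t_1,\dots,t_p]$. The coefficient of $t_1\cdots t_p$ in $e^T$ is $\Theta_1\cdots\Theta_p$, so \eqref{eq:rep} gives
\begin{equation}\label{eq:start}
\mathbb E(\det U^TU)^3=\frac{n!}{(l!)^3}\,\langle\Theta_1\cdots\Theta_pQ^l\rangle=\frac{n!}{(l!)^3}\,[t_1\cdots t_p]\,\langle e^TQ^l\rangle .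
\end{equation}
By \eqref{eq:theta6},
\[
T=K_6E_{[6]}+K_4\sum_{|B|=2}E_{B|B^c}+K_3\sum_{\pi\in\mathcal T}E_\pi+K_2C .
\]
All terms are even and commute. For $\pi=\{B,B^c\}\in\mathcal T$ we have $E_\pi^2=0$, because $E_B^2=0$. Hence
\[
e^T=e^{K_6E_{[6]}}\;\prod_{\pi\in\mathcal T}(1+K_3E_\pi)\;\exp\Big(K_4\sum_{|B|=2}E_{B|B^c}\Big)\;e^{K_2C} .
\]
The $K_r$ have no constant term in the $t_j$, so these are well-defined power series in the $t_j$ with coefficients in $\mathcal P$. We evaluate $\langle e^TQ^l\rangle$ factor by factor.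

\emph{Type $6$.} By \eqref{eq:full} the first factor contributes $e^{K_6}$.

\emph{Type $3{+}3$.} Expand the second factor as $\sum_{R\subseteq\mathcal T}K_3^{|R|}\prod_{\pi\in R}E_\pi$. The other remaining factors involve only symbols $E_{B'}$ with $|B'|\in\{2,4\}$. The splittings in $R$ are distinct, so the two triples of any $\pi\in R$ occur in no other factor. Thus Lemma~\ref{lem:triple} removes the factors $E_\pi$, $\pi\in R$, one after another. The total contribution is $\sum_RK_3^{|R|}=(1+K_3)^{10}$.

\emph{Type $4{+}2$.} What is left is $\exp\big(K_4\sum_{|B|=2}E_{B|B^c}\big)\sum_k\frac{K_2^k}{k!}C^kQ^l$. Here $C^kQ^l$ is a combination of monomials $\prod_{|B|=2}E_B^{\alpha_B}$ with $|\alpha|=3(k+l)$. By \eqref{eq:dress} with $x=K_4$,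
\[
\langle e^TQ^l\rangle=e^{K_6}(1+K_3)^{10}\sum_{k\ge0}\frac{K_2^k}{k!}(1-K_4)^{-15-3(k+l)}\langle C^kQ^l\rangle .
\]

\emph{Type $2{+}2{+}2$.} By Lemma~\ref{lem:gauss} with $q=3$, $\langle C^kQ^l\rangle=(l!)^2\frac{(k+l+2)!\,(k+l+4)!}{(l+2)!\,(l+4)!}$. Inserting this into the last formula, and the result into \eqref{eq:start}, gives the theorem.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:finite}]
For i.i.d.\ entries every $K_r$ is a multiple of $s=t_1+\dots+t_p$, and $[t_1\cdots t_p]\,\varphi(s)=p!\,[t^p]\,\varphi(t)$ for every power series $\varphi$. So Theorem~\ref{thm:columns} reads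
\begin{equation}\label{eq:phi}
\begin{gathered}
f_6(n,p)=\frac{n!\,p!}{l!}\,[t^p]\,\varphi_l(t),\\
\varphi_l(t)=e^{\kappa_6t}(1+\kappa_3^2t)^{10}\sum_{k\ge0}\frac{(\kappa_2^3t)^k}{k!}\,\frac{(k+l+2)!\,(k+l+4)!}{(l+2)!\,(l+4)!}\,(1-\kappa_2\kappa_4t)^{-15-3(k+l)} .
\end{gathered}
\end{equation}
Expand the exponential and the tenth power, and use $[t^c](1-xt)^{-15-3(k+l)}=\binom{3(k+l)+14+c}{c}x^c$ with $x=\kappa_2\kappa_4$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
With $l=n-p$, the weight in \eqref{eq:series} is $\frac{t^p\omega^l\,l!}{n!\,p!}$, which cancels the factor in \eqref{eq:phi}: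
\[
F_6(t,\omega)=\sum_{l\ge0}\omega^l\sum_{p\ge0}t^p\,[t^p]\varphi_l(t)=\sum_{l\ge0}\omega^l\varphi_l(t) .
\]
If $m_1=0$ and $m_2=1$, then by \eqref{eq:kappas} $\kappa_2=1$, $\kappa_3=m_3$, $1-\kappa_4t=1+3t-m_4t$ and $\kappa_6=m_6-15m_4-10m_3^2+30$. Hence $\sum_l\omega^l\varphi_l(t)$ equals
\[
\frac{(1+m_3^2t)^{10}e^{t(m_6-15m_4-10m_3^2+30)}}{(1+3t-m_4t)^{15}}\sum_{l\ge0}\sum_{k\ge0}\frac{t^k\omega^l\,(k+l+2)!\,(k+l+4)!}{k!\,(l+2)!\,(l+4)!\,(1+3t-m_4t)^{3(k+l)}} .
\]
Writing $p=k$ and $n=k+l$ turns this into \eqref{eq:main}.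
\end{proof}

\begin{example}
Let the entries be $\pm1$ with probability $\frac12$ each. Then $\kappa_2=1$, $\kappa_3=0$, $\kappa_4=-2$ and $\kappa_6=1-15+30=16$. Since $\kappa_3=0$, only terms with $b=0$ contribute to Corollary~\ref{cor:finite}. For $n=p=2$ (so $l=0$), the terms for $(a,c,k)$ are
\begin{align*}
(2,0,0)&:\ \tfrac{16^2}{2}=128, & (1,1,0)&:\ 16\cdot15\cdot(-2)=-480, & (0,2,0)&:\ \tbinom{16}{2}\cdot4=480,\\
(1,0,1)&:\ 16\cdot15=240, & (0,1,1)&:\ 18\cdot(-2)\cdot15=-540, & (0,0,2)&:\ \tfrac12\cdot360=180 ,
\end{align*}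
where $15=\frac{3!\,5!}{2!\,4!}$ and $360=\frac{4!\,6!}{2!\,4!}$ in the second row. The sum is $8$, and $f_6(2,2)=2!\,2!\cdot8=32$. Directly, $\det A=ad-bc$ is $0$ with probability $\frac12$ and $\pm2$ otherwise, so $\mathbb E(\det A)^6=\frac12\cdot64=32$.
\end{example}

\section{The formula characterizes mean zero and unit variance}\label{sec:converse}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
The ``if'' direction is Theorem~\ref{thm:main}. Conversely, assume \eqref{eq:main}, with $m_r$ the raw moments of an arbitrary distribution with finite sixth moment. We compare coefficients of $t\,\omega^k$ and of $t^2\omega^k$, which on the left involve only matrices with one and two columns, as functions of $k$.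

Let $H(t)=(1+m_3^2t)^{10}e^{t(m_6-15m_4-10m_3^2+30)}(1+3t-m_4t)^{-15}$. Its linear coefficient is $10m_3^2+(m_6-15m_4-10m_3^2+30)-15(3-m_4)=m_6-15$. The coefficient of $\omega^k$ on the right side of \eqref{eq:main} is
\begin{equation}\label{eq:right}
H(t)\sum_{p\ge0}\frac{t^p}{p!}\,\frac{(p+k+2)!\,(p+k+4)!}{(k+2)!\,(k+4)!}\,(1+3t-m_4t)^{-3(p+k)} .
\end{equation}

\emph{One column: $m_2=1$.} On the left of \eqref{eq:main}, the coefficient of $t\,\omega^k$ is $\frac{f_6(k+1,1)}{k+1}$. Expanding $f_6(n,1)=\mathbb E\big(\sum_{i=1}^nX_{i1}^2\big)^3$ according to coincidences of indices,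
\[
f_6(n,1)=nm_6+3n(n-1)m_4m_2+n(n-1)(n-2)m_2^3 ,
\]
so the left coefficient is $m_6+3k\,m_4m_2+k(k-1)m_2^3$. In the coefficient of $t$ in \eqref{eq:right}, the term $p=0$ contributes $(m_6-15)+3k(m_4-3)$ and the term $p=1$ contributes $(k+3)(k+5)$; together this is $m_6+3k\,m_4+k(k-1)$. The two polynomials agree for all integers $k\ge0$. Comparing coefficients of $k^2$ gives $m_2^3=1$, hence $m_2=1$.

The mean $m_1$ does not appear in these coefficients, since a single column enters only through even powers of its entries. With two columns it does appear.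

\emph{Two columns: $m_1=0$.} Let $n=k+2$. On the left of \eqref{eq:main}, the coefficient of $t^2\omega^k$ is $\frac{f_6(n,2)}{2n(n-1)}$. Let $u,v$ be the two columns. By Cauchy--Binet, $\det U^TU=\frac12\sum_{i,j}(u_iv_j-u_jv_i)^2$, so its cube is $\frac18$ times a sum over $6$-tuples of indices $(i_1,j_1,i_2,j_2,i_3,j_3)$, where each tuple contributes a product of three squares. If the six indices are distinct, the three squares are independent, and each has expectation $\mathbb E(u_iv_j-u_jv_i)^2=2m_2^2-2m_1^4$. There are $n^6+O(n^5)$ such tuples and $O(n^5)$ others. Each of the others has bounded expectation: the product of three squares is a sum of $64$ signed monomials of degree $6$ in the $u_i$ and degree $6$ in the $v_i$, and by independence of $u$ and $v$ and H\"older's inequality each has expectation at most $m_6^2$ in absolute value. Hence $f_6(n,2)=(m_2^2-m_1^4)^3n^6+O(n^5)$. Since $m_2=1$, the left coefficient is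
\[
\tfrac12(1-m_1^4)^3k^4+O(k^3)\qquad(k\to\infty).
\]
On the right we take the coefficient of $t^2$ in \eqref{eq:right}. The $t^2$-coefficient of $H(t)(1+3t-m_4t)^{-3k}$, from $p=0$, is $O(k^2)$. The term $p=1$ contributes $(k+3)(k+5)\big(m_6-15+3(k+1)(m_4-3)\big)=O(k^3)$. The term $p=2$ contributes $\frac12(k+3)(k+4)(k+5)(k+6)=\frac12k^4+O(k^3)$. Therefore $(1-m_1^4)^3=1$, so $m_1^4=0$ and $m_1=0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BLP} Beck, Lv, Potechin, 2022.

\bibitem{Dembo} Dembo, 1989.

\bibitem{NRR} Nyquist, Rice, Riordan, 1954.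

\bibitem{Slides} \url{https://www2.karlin.mff.cuni.cz/~beckd/lectures/RIJEKAFourthMomentPresentation.pdf}

\end{thebibliography}

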